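# Joins and mapping cylinders of ANR's for stratifiable spaces, in the quotient topology

Throughout, all spaces are Hausdorff, "map" means continuous map, $I=[0,1]$, $\mathbb N=\{1,2,\dots\}$, and neighborhoods may always be taken open.

## 1. Stratifiable spaces, neighborhood retracts, and three ways of gluing

**Definition 1.1.** A regular $T_1$ space $X$ is *stratifiable* if to each $n\in\mathbb N$ and each closed $H\subset X$ one can assign an open set $G(n,H)\supset H$ such that

* (a) $H=\bigcap_n\overline{G(n,H)}$;
* (b) $H\subset K$ implies $G(n,H)\subset G(n,K)$.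

$\mathcal S$ denotes the class of stratifiable spaces.

*Example.* A metric space is stratifiable: put $G(n,H)=\{x:d(x,H)<1/n\}$ (and $G(n,\emptyset)=\emptyset$). Then $\overline{G(n,H)}\subset\{d(\cdot,H)\le 1/n\}$, which gives (a), and (b) is clear. So every closed set gets a countable system of shrinking neighborhoods, and all these systems are chosen monotonically in the set.

**Facts 1.2.** We use the following about $\mathcal S$. Metrizable spaces and CW-complexes are stratifiable. Subspaces and finite products of stratifiable spaces are stratifiable, and stratifiable spaces are paracompact (J. Ceder, *Pacific J. Math.* 11 (1961); C. Borges, *On stratifiable spaces*, *Pacific J. Math.* 17 (1966)).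

Consequently stratifiable spaces are normal. By (a), every closed set $H$ is the intersection of the open sets $G(n,H)$. If $\alpha_n$ is a map to $I$ that is $0$ on $H$ and $1$ off $G(n,H)$, then $\sum_n2^{-n}\alpha_n$ is a map to $I$ whose zero set is exactly $H$. The topological sum of two stratifiable spaces is stratifiable: apply the two assignments to the two parts of a closed set.

Two elementary tools will recur.

*Tube lemma.* If $O\subset Z\times I$ is open, then $\{z:\{z\}\times I\subset O\}$ is open in $Z$, because $I$ is compact.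

*Point-star refinements.* Every open cover $\mathcal C$ of a paracompact space has an open refinement $\mathcal O$ such that each star $\mathrm{St}(z,\mathcal O)=\bigcup\{O\in\mathcal O:z\in O\}$ lies in a member of $\mathcal C$. To see this, take a locally finite open refinement $\{U_i\}$ of $\mathcal C$ and a closed cover $\{F_i\}$ with $F_i\subset U_i$. Put
$$O_x=\bigcap\{U_i:x\in F_i\}\setminus\bigcup\{F_i:x\notin F_i\}.$$
The intersection is finite and the union is a locally finite union of closed sets, so $O_x$ is an open neighborhood of $x$. Given $z$, fix $i$ with $z\in F_i$. If $z\in O_x$, then $F_i$ was not removed, so $x\in F_i$ and $O_x\subset U_i$. Hence $\mathrm{St}(z,\{O_x\})\subset U_i$.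

**Definition 1.3.** $X\in\mathcal S$ is an *ANR($\mathcal S$)* if, whenever $X$ is embedded as a closed subset of some $Z\in\mathcal S$, $X$ is a retract of a neighborhood of $X$ in $Z$. It is an *AR($\mathcal S$)* if it is nonempty and is a retract of every $Z\in\mathcal S$ containing it as a closed set. The empty space is trivially an ANR($\mathcal S$).

**Definition 1.4.** $E\in\mathcal S$ is an *ANE($\mathcal S$)* (respectively *AE($\mathcal S$)*) if for every $Z\in\mathcal S$ and closed $B\subset Z$, each map $B\to E$ extends over a neighborhood of $B$ (respectively over $Z$).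

*Examples.* $I$ is an AE($\mathcal S$) by Tietze's theorem. The circle $S^1$ is an ANE($\mathcal S$): extend the two coordinates of $B\to S^1\subset\mathbb R^2$ by Tietze and normalize where the resulting vector is nonzero. Every ANE($\mathcal S$) is an ANR($\mathcal S$): extend the identity. The converse is also true; it is proved in Section 6. The convergent sequence $A=\{0\}\cup\{1/n:n\ge1\}$ is not an ANR($\mathcal S$). Indeed, let $r:O\to A$ be a retraction of a neighborhood of $A$ in $\mathbb R$. For an interval $(-\delta,\delta)\subset O$ the set $r((-\delta,\delta))$ is a connected subset of $A$ containing $0$, so it is $\{0\}$; but $r(1/n)=1/n$.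

**Definition 1.5.** For $A\subset X$ closed and a map $f:A\to Y$, the *adjunction space* $X\cup_fY$ is the quotient of $X\oplus Y$ by $a\sim f(a)$, $a\in A$, with the quotient topology.

*Example.* $X=[0,1]$, $A=\{0,1\}$, $Y$ a point: the circle.

**Definition 1.6.** For a map $f:X\to Y$, the *mapping cylinder with the quotient topology* is $M(f)=(X\times[0,1]\oplus Y)/\!\sim$, where $(x,1)\sim f(x)$.

*Example.* $M(\mathrm{id}_X)=X\times I$. If $Y$ is a point and $X\neq\emptyset$, then $M(f)$ is the cone over $X$, that is, $X\times I$ with $X\times\{1\}$ collapsed.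

**Definition 1.7.** The *join with the quotient topology* is $X*Y=(X\times Y\times[0,1])/\!\sim$, where $(x,y,0)\sim(x,y',0)$ and $(x,y,1)\sim(x',y,1)$ for all $x,x'\in X$, $y,y'\in Y$.

*Example.* If $X$ is a point, $X*Y$ is the cone over $Y$. If $X$ and $Y$ have two points each, $X*Y$ consists of four segments forming a 4-cycle, so it is a circle.

## 2. Do joins and cylinders with the quotient topology stay in ANR($\mathcal S$)?

Let $X$ and $Y$ be ANR($\mathcal S$)'s. Is $X*Y$ with the quotient topology an ANR($\mathcal S$)? For any map $f:X\to Y$, is $M(f)$ with the quotient topology an ANR($\mathcal S$)? The problem comes from "Some Results and Problems on ANR's for Stratifiable Spaces."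

For comparison, there are other, generally different, topologies on the same sets. On $X*Y=X\cup X\times Y\times(0,1)\cup Y$ take the topology generated by the open sets of $X\times Y\times(0,1)$ and the sets $U\cup U\times Y\times(0,t)$ and $X\times V\times(t,1)\cup V$. On $M(f)=X\times[0,1)\cup Y$ take the one generated by the open sets of $X\times[0,1)$ and the sets $f^{-1}(V)\times(t,1)\cup V$. Here $U\subset X$ and $V\subset Y$ are open and $0<t<1$. For these topologies the following is known. If $X,Y$ are stratifiable, $M(f)$ is stratifiable. If $X,Y$ are ANR($\mathcal S$)'s, the join is an ANR($\mathcal S$). And $M(f)$ is an ANR($\mathcal S$) whenever $X,Y$ are ANR($\mathcal S$)'s and $f$ is a Hurewicz fibration.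

In the quotient topology the answer to both questions is yes, with no condition on $f$. Here is what we shall prove.

**Theorem A.** Let $X,Y\in$ ANR($\mathcal S$), let $A\subset X$ be closed with $A\in$ ANR($\mathcal S$), and let $f:A\to Y$ be continuous. Then the adjunction space $X\cup_fY$ (quotient topology) is an ANR($\mathcal S$).

**Theorem B.** Let $X,Y\in$ ANR($\mathcal S$). Then $X*Y$ (quotient topology) is an ANR($\mathcal S$), and for every map $f:X\to Y$, $M(f)$ (quotient topology) is an ANR($\mathcal S$).

**Theorem C.** Let $X,Y\in\mathcal S$ be nonempty and $f:X\to Y$ continuous. With quotient topologies: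

1. $M(f)\in$ ANR($\mathcal S$) iff $X,Y\in$ ANR($\mathcal S$).
2. $X*Y\in$ ANR($\mathcal S$) iff $X,Y\in$ ANR($\mathcal S$).
3. $M(f)\in$ AR($\mathcal S$) iff $X\in$ ANR($\mathcal S$) and $Y\in$ AR($\mathcal S$).
4. If one of $X,Y$ is an AR($\mathcal S$) and the other an ANR($\mathcal S$), then $X*Y\in$ AR($\mathcal S$).
5. In Theorem A the hypothesis $A\in$ ANR($\mathcal S$) cannot be dropped.

Theorem B will be a short deduction from Theorem A, since cylinders and joins are adjunction spaces. The work is Theorem A.

## 3. Stars with finitely many and with infinitely many arms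

Let $X$ be discrete and $Y=\{*\}$. Then $M(f)$ is a star: arms indexed by $X$, joined at the center $*$. Write $(n,h)$ for the point of the $n$th arm at distance $h\in(0,1]$ from the center (so $h=1-t$).

If $X=\{1,\dots,n\}$ with $n\ge2$, the star is the union of the segments $[0,e_i]$ in $I^n$. It is a retract of $I^n$ by
$$r_i(x)=\max\bigl(x_i-\max_{j\ne i}x_j,\,0\bigr).$$
At most one $r_i(x)$ is nonzero, and $r(te_i)=te_i$. Extending coordinates by Tietze and composing with $r$ shows that the finite star is an AE($\mathcal S$).

Now let $X=\mathbb N$, and call the star $T$. In the quotient topology the sets $\{*\}\cup\{(n,h):h<\varepsilon_n\}$, for *arbitrary* positive sequences $(\varepsilon_n)$, are basic neighborhoods of $*$. In the comparison topology of Section 2 only constant $\varepsilon$ occur. Extending coordinate by coordinate is now insufficient. Take $Z=[0,1]$, $B=\{0\}$, $0\mapsto *$. Let $a_n$ be tent functions with disjoint supports in $(0,1]$ accumulating only at $0$, with $a_n$ of height $1/n$. The map $z\mapsto(n,a_n(z))$ where $a_n(z)>0$, and $z\mapsto *$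 elsewhere, is continuous for the comparison topology and has continuous coordinates. It is not continuous into $T$: with $\varepsilon_n=1/n$, every interval $[0,\delta)$ contains points that are mapped outside the neighborhood given by $(\varepsilon_n)$. An extension into $T$ must beat all sequences $(\varepsilon_n)$ at once. This is the difficulty of the quotient topology, and it returns in sharper form in Section 8.

## 4. Monotone operators on open sets

It is more convenient to shrink open sets than to enlarge closed ones.

**Lemma 4.1.** A $T_1$ space $E$ is stratifiable iff to each open $U$ and $n\in\mathbb N$ one can assign an open $U_n$ with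

* (S1) $\overline{U_n}\subset U$;
* (S2) $\bigcup_nU_n=U$;
* (S3) $U\subset V$ implies $U_n\subset V_n$.

One may then also assume (S4) $U_n\subset U_{n+1}$.

*Proof.* Given $G$, put $U_n=E\setminus\overline{G(n,E\setminus U)}$. Since $G(n,E\setminus U)$ is open, $\overline{U_n}\subset E\setminus G(n,E\setminus U)\subset U$. By (a), $\bigcup_nU_n=E\setminus(E\setminus U)=U$. If $U\subset V$, then $E\setminus V\subset E\setminus U$, and (b) gives $U_n\subset V_n$. Conversely, given (S1)–(S3): if $x\in U$, then $x\in U_n\subset\overline{U_n}\subset U$ for some $n$, so $E$ is regular. Put $G(n,H)=E\setminus\overline{(E\setminus H)_n}$. It is open, contains $H$ by (S1), and is monotone in $H$ by (S3). Since $(E\setminus H)_n$ is open, $\overline{G(n,H)}\subset E\setminus(E\setminus H)_n$, and the intersection of these sets over $n$ is $H$ by (S2). For (S4) replace $U_n$ by $\bigcup_{i\le n}U_i$. $\square$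

*Example.* In a metric space take $U_n=\{x:d(x,E\setminus U)>1/n\}$, and $U_n=E$ if $U=E$.

From now on operators with (S1)–(S4) are fixed on every stratifiable space considered. For $z\in E$ and $k\in\mathbb N$ let
$$B^k_z=E\setminus\overline{(E\setminus\{z\})_k}.$$
By (S1) and (S4) this is an open neighborhood of $z$, decreasing in $k$. In the metric example, $\{d(\cdot,z)<1/k\}\subset B^k_z\subset\{d(\cdot,z)\le1/k\}$.

**Lemma 4.2.** If $x\in B^k_z$ and $x\in U_k$ with $U$ open, then $z\in U$.

*Proof.* Otherwise $U\subset E\setminus\{z\}$, so $x\in U_k\subset(E\setminus\{z\})_k$, contradicting $x\in B^k_z$. $\square$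

For $x\in U$, $U$ open, let $n(x,U)=\min\{n:x\in U_n\}$ and, with $n=n(x,U)$,
$$\mu_0(x,U)=U_n\setminus\overline{(E\setminus\{x\})_n},\qquad \mu(x,U)=\bigcup\{\mu_0(x,V):x\in V\subset U,\ V\text{ open}\}.$$
Both are open neighborhoods of $x$ inside $U$, and $\mu(x,U)$ is monotone in $U$.

**Lemma 4.3 (MN).** If $\mu(x,U)\cap\mu(y,V)\ne\emptyset$, then $x\in V$ or $y\in U$. The same holds for $\mu_0$.

*Proof.* First $\mu_0$. By symmetry let $n=n(x,U)\le m=n(y,V)$. If $y\notin U$, then $\mu_0(x,U)\subset U_n\subset U_m\subset(E\setminus\{y\})_m$, which is disjoint from $\mu_0(y,V)$. So if the sets meet, $y\in U$. For $\mu$: a common point lies in some $\mu_0(x,U')\cap\mu_0(y,V')$ with $U'\subset U$, $V'\subset V$, so $x\in V'\subset V$ or $y\in U'\subset U$. $\square$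

**Lemma 4.4.** For $C$ closed, $U$ open, $C\subset U$, put $M(C,U)=\bigcup_{c\in C}\mu(c,U)$. This set is open, monotone in $C$ and in $U$, and $C\subset M(C,U)\subset\overline{M(C,U)}\subset U$.

*Proof.* Only the last inclusion needs an argument. Let $b\notin U$. Then $b\in E\setminus C$, and $\mu(b,E\setminus C)$ is a neighborhood of $b$. If it met some $\mu(c,U)$, (MN) would give $b\in U$ or $c\in E\setminus C$, both false. $\square$

So we have a normality operator that is monotone in both variables.

## 5. A simplex spanned by a space: $K(E)$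

To prove that a space is an ANR($\mathcal S$) we would like to test it in one single ambient space. This section builds it.

For a set $E$ let $\Delta(E)$ be the set of finitely supported $\xi:E\to[0,1]$ with $\sum_e\xi_e=1$. Points of $E$ are identified with the vertices. For $V\subset E$ put $\Delta(V)=\{\xi:\operatorname{supp}\xi\subset V\}$ and $\xi(V)=\sum_{e\in V}\xi_e$. For finite $F$, $\Delta(F)$ has the Euclidean topology. A set $U\subset\Delta(E)$ is *weakly open* if $U\cap\Delta(F)$ is open in $\Delta(F)$ for all finite $F$. With this weak topology $\Delta(E)$ is a CW-complex, hence stratifiable.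

**Definition 5.1.** For $E\in\mathcal S$, $K(E)$ is the set $\Delta(E)$ with the topology in which $U$ is open iff

* (K1) $U$ is weakly open, and
* (K2) each $e\in U\cap E$ has an open neighborhood $V$ in $E$ with $\Delta(V)\subset U$.

This is a topology, since $\Delta(V)\cap\Delta(V')=\Delta(V\cap V')$.

*Example.* Let $E=\{0\}\cup\{1/n\}$ and let $\xi_n$ be the midpoint of the segment from the vertex $0$ to the vertex $1/n$. In $K(E)$ we have $\xi_n\to 0$, by (K2). In the weak topology this fails: $\{\xi_n:n\ge1\}$ meets each $\Delta(F)$ in a finite set, so it is weakly closed. If $E$ is discrete, (K2) is vacuous (take $V=\{e\}$) and $K(E)$ has the weak topology.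

**Lemma 5.2.** Let $E\in\mathcal S$.

* (a) For $V\subset E$ open and $0\le c<1$, the set $\{\xi:\xi(V)>c\}$ is open in $K(E)$.
* (b) $E$ is closed in $K(E)$ and has its original topology as a subspace. A subset of $K(E)\setminus E$ is open in $K(E)$ iff it is weakly open.
* (c) $K(E)$ is $T_1$.
* (d) Let $N\subset K(E)$ be open. A function $\varphi$ from $N$ to a space is continuous iff every $\varphi|_{N\cap\Delta(F)}$ ($F$ finite) is continuous and, for each $e\in N\cap E$ and open $Q\ni\varphi(e)$, there is an open $V\ni e$ in $E$ with $\Delta(V)\subset N$ and $\varphi(\Delta(V))\subset Q$.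
* (e) For a map $g:E\to E'$ between stratifiable spaces, the affine extension $g_*:K(E)\to K(E')$ is continuous.

*Proof.* (a) On each $\Delta(F)$, $\xi\mapsto\xi(V)$ is continuous, so the set is weakly open. Its vertices are the points of $V$, and it contains $\Delta(V)$; this is (K2).

(b) $E\cap\Delta(F)=F$ is closed in $\Delta(F)$, so $K(E)\setminus E$ is weakly open. (K2) is vacuous for it and for all its subsets, which gives the first and last claims. If $U$ is open in $K(E)$, then $U\cap E$ is open in $E$ by (K2). If $V$ is open in $E$, then $V=E\cap\{\xi:\xi(V)>0\}$ is open in the subspace topology by (a).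

(c) $K(E)\setminus\{\xi\}$ is weakly open. If $e\ne\xi$ is a vertex, choose $e'\in\operatorname{supp}\xi\setminus\{e\}$. Then $E\setminus\{e'\}$ is an open neighborhood of $e$ and $\xi\notin\Delta(E\setminus\{e'\})$. So (K2) holds.

(d) As $N\cap\Delta(F)$ is open in $\Delta(F)$, the two conditions say exactly that all sets $\varphi^{-1}(Q)$, $Q$ open, satisfy (K1) and (K2).

(e) We use (d). On $\Delta(F)$, $g_*$ is affine into $\Delta(g(F))$. Let $e\in E$ and let $Q\ni g(e)$ be open in $K(E')$. Choose $V'\ni g(e)$ open in $E'$ with $\Delta(V')\subset Q$. Then $g_*(\Delta(g^{-1}(V')))\subset\Delta(V')\subset Q$. $\square$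

**Theorem 5.3.** If $E\in\mathcal S$, then $K(E)\in\mathcal S$.

*Proof.* We construct operators as in Lemma 4.1. Away from the vertices the operators of the CW-complex serve; at a vertex they must be replaced. We first need a way to separate the two regimes.

**Step 1.** *Neighborhoods $G_n$ of $E$ whose closures shrink to $E$.* Put
$$G_n=\{\xi:\exists z\in E,\ \xi(B^n_z)>1-2^{-n}\}.$$
By Lemma 5.2(a) it is open. It contains $E$ (take $z=\xi$), and it decreases with $n$. We claim: *if $\xi\notin E$, then $\xi\notin\overline{G_n}$ for all large $n$.* Take $x\ne x'$ in $\operatorname{supp}\xi$, let $c=\min(\xi_x,\xi_{x'})$, and take disjoint open $U\ni x$, $U'\ni x'$ in $E$. For all large $n$ we have $x\in U_n$, $x'\in U'_n$ and $2^{-n}<c/2$. For such $n$, if some $B^n_z$ contained both $x$ and $x'$, Lemma 4.2 would give $z\in U\cap U'=\emptyset$. So no $B^n_z$ contains both. The set $\{\eta:\eta_x>c/2,\ \eta_{x'}>c/2\}$ is weakly open, contains $\xi$ and no vertex; hence it is an open neighborhood of $\xi$. For $\eta$ in it and any $z$, one of $x,x'$ is outside $B^n_z$, so $\eta(B^n_z)<1-c/2<1-2^{-n}$.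 Thus it misses $G_n$.

**Step 2.** *The operator.* Let $U^w_n$ be operators for the weak topology, and $M$ the operator of Lemma 4.4 for the weak topology. For $U$ open in $K(E)$ let $\mathcal V(U)=\{V\subset E\text{ open}:\Delta(V)\subset U\}$ and
$$C_n=\bigcup_{V\in\mathcal V(U)}\Delta(V_n),\quad D_n=M(C_n,U)\cap\{\xi:\exists V\in\mathcal V(U),\ \xi(V_n)>\tfrac12\},\quad E_n=U^w_n\setminus\overline{G_n},$$
with $\overline{G_n}$ the closure in $K(E)$. We have $C_n\subset U$, and $C_n$ is weakly closed because $C_n\cap\Delta(F)$ is a union of faces $\Delta(V_n\cap F)$, of which there are finitely many. So $M(C_n,U)$ makes sense. Put $U_n=D_n\cup E_n\subset U$.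

**Step 3.** *$U_n$ is open.* $E_n$ is weakly open and misses $E\subset G_n$, so it is open in $K(E)$. $D_n$ is weakly open. If $e\in D_n\cap E$, then $e\in V_n$ for some $V\in\mathcal V(U)$. Now $\Delta(V_n)\subset C_n\subset M(C_n,U)$ and $\xi(V_n)=1$ on $\Delta(V_n)$, so $\Delta(V_n)\subset D_n$. This is (K2).

**Step 4.** *$\overline{U_n}\subset U$.* Let $\xi\notin U$. If $\xi\notin E$: the weak closures of $M(C_n,U)$ and $U^w_n$ lie in $U$, so some weakly open set containing $\xi$ misses both. Removing $E$ from it gives a neighborhood of $\xi$ in $K(E)$ missing $U_n$. If $\xi=e\in E$: $G_n$ is a neighborhood of $e$ missing $E_n$. For each $V\in\mathcal V(U)$ we have $e\notin V$, since $\Delta(V)\subset U$. So $V_n\subset(E\setminus\{e\})_n$, and $B^n_e\cap V_n=\emptyset$. Hence $\eta(B^n_e)>\frac12$ and $\eta(V_n)>\frac12$ exclude each other, and $\{\eta:\eta(B^n_e)>\frac12\}$ is a neighborhood of $e$ missing $D_n$.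

**Step 5.** *Union and monotonicity.* If $e\in U\cap E$, then $e\in V$ for some $V\in\mathcal V(U)$ by (K2), so $e\in V_n$ for some $n$ and $e\in D_n$. If $\xi\in U\setminus E$, then $\xi\in U^w_n$ and $\xi\notin\overline{G_n}$ for all large $n$, so $\xi\in E_n$. If $U\subset U'$, then $\mathcal V(U)\subset\mathcal V(U')$, and all ingredients are monotone. With Lemma 5.2(c), Lemma 4.1 gives $K(E)\in\mathcal S$. $\square$

**Trimming.** We shall need to forget small coordinates of $\xi$. The reason is this: as $\xi\to\xi_0$ in a simplex, $\operatorname{supp}\xi$ may be larger than $\operatorname{supp}\xi_0$, so a condition "$\operatorname{supp}\xi$ lies in such-and-such a set" is not open. The following set behaves better.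

**Definition 5.4.** For $\xi\in\Delta(E)$ let $m=\max_e\xi_e$, $S(\xi)=\{e:\xi_e\ge m/2\}$, and
$$\theta(\xi)_e=\frac{\max(\xi_e-\frac m2,0)}{\sum_v\max(\xi_v-\frac m2,0)},\qquad \Theta(\xi,\tau)=(1-\tau)\theta(\xi)+\tau\xi\quad(\tau\in I).$$

*Example.* For $\xi=\frac47e_1+\frac27e_2+\frac17e_3$ we have $m/2=\frac27$, $S(\xi)=\{e_1,e_2\}$ and $\theta(\xi)=e_1$.

**Lemma 5.5.**

* (a) $\operatorname{supp}\theta(\xi)\subset S(\xi)\subset\operatorname{supp}\xi$; $\operatorname{supp}\Theta(\xi,\tau)\subset\operatorname{supp}\xi$; $\Theta(e,\tau)=e$ for $e\in E$. In particular $\Theta(\Delta(V)\times I)\subset\Delta(V)$ for all $V\subset E$.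
* (b) $\Theta$ is continuous on each $\Delta(F)\times I$, and if $\xi_0\in\Delta(F)$, then $S(\xi)\subset S(\xi_0)$ for $\xi$ near $\xi_0$ in $\Delta(F)$.
* (c) If $\beta:O\to I$ is continuous on an open $O\subset K(E)$, then $\xi\mapsto\Theta(\xi,\beta(\xi))$ is continuous $O\to K(E)$.
* (d) If $U\subset K(E)$ is open, then $\{\xi:\Theta(\{\xi\}\times I)\subset U\}$ is open.

*Proof.* (a) is immediate from the formulas. (b) The denominator is at least $m/2>0$, so $\Theta$ is continuous on $\Delta(F)\times I$. If $e\in F\setminus S(\xi_0)$, the strict inequality $\xi_e<\frac12\max_v\xi_v$ holds at $\xi_0$, hence near $\xi_0$; points outside $F$ are never in $S(\xi)$. (c) Use Lemma 5.2(d). On $O\cap\Delta(F)$ the map is continuous into $\Delta(F)$. At $e\in O\cap E$ the value is $e$. If $Q\ni e$ is open, choose $V\ni e$ with $\Delta(V)\subset Q\cap O$; then $\Delta(V)$ is mapped into $\Delta(V)\subset Q$. (d) The set is weakly open by the tube lemma in $\Delta(F)\times I$. If a vertex $e$ is in it, then $e\in U$, so $\Delta(V)\subset U$ for some $V\ni e$, and $\Theta(\Delta(V)\times I)\subset\Delta(V)\subset U$.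 $\square$

## 6. ANR($\mathcal S$) equals ANE($\mathcal S$), tested in $K(E)$

**Lemma 6.1.** Let $Z\in\mathcal S$ and let $B\subset Z$ be closed and nonempty. There is a map $\kappa:Z\to K(B)$ with $\kappa(b)=b$ for $b\in B$.

*Proof.* We choose for each $z\notin B$ a point $b_z\in B$ that is "as near to $z$ as the operators can tell," and then average the points $b_z$ with a partition of unity.

**Step 1.** *The choice of $b_z$.* For $z\in Z\setminus B$ let
$$T(z)=\{n(b,U):b\in B,\ b\in U\text{ open},\ z\in\mu_0(b,U)\}.$$
This set is bounded. Let $j=n(z,Z\setminus B)$. If $z\in\mu_0(b,U)$ and $n=n(b,U)\ge j$, then $z\in(Z\setminus B)_j\subset(Z\setminus\{b\})_j\subset(Z\setminus\{b\})_n$, which is disjoint from $\mu_0(b,U)$, a contradiction. So if $T(z)\ne\emptyset$, we may choose $b_z\in B$ and an open $U(z)\ni b_z$ with $z\in\mu_0(b_z,U(z))$ and $n(b_z,U(z))=m:=\max T(z)$. If $T(z)=\emptyset$, let $b_z\in B$ be arbitrary.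

**Step 2.** *The property of $b_z$ that we need:*
$$\text{if } b\in B\cap U,\ U\text{ open, and }z\in\mu_0(b,U)\setminus B,\text{ then } b_z\in U.\tag{1}$$
Indeed $n=n(b,U)\in T(z)$, so $n\le m$ and $z\in U_n\subset U_m$. If $b_z\notin U$, then $z\in U_m\subset(Z\setminus\{b_z\})_m$, contradicting $z\in\mu_0(b_z,U(z))$.

**Step 3.** *Definition of $\kappa$ and continuity off $B$.* The space $Z\setminus B$ is paracompact. Take a locally finite partition of unity $\{\lambda_i\}$ on it with $\{\lambda_i>0\}\subset\mu_0(z_i,Z\setminus B)$ for suitable $z_i\in Z\setminus B$. Put $\kappa(z)=\sum_i\lambda_i(z)b_{z_i}$ for $z\notin B$ and $\kappa(b)=b$ for $b\in B$. Near a point of $Z\setminus B$ only finitely many $\lambda_i$ are nonzero, so there $\kappa$ maps continuously into one simplex $\Delta(F)$, $F$ finite.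

**Step 4.** *Continuity at $b\in B$.* Let $G\ni b$ be open in $K(B)$. By (K2) choose $U\ni b$ open in $Z$ with $\Delta(U\cap B)\subset G$. Put $O_1=\mu_0(b,U)$ and $O_2=\mu_0(b,O_1)$. Points of $O_2\cap B$ lie in $U\cap B$ and are fixed. Let $z\in O_2\setminus B$ and $\lambda_i(z)>0$. Then $z\in\mu_0(b,O_1)\cap\mu_0(z_i,Z\setminus B)$. By (MN), $b\in Z\setminus B$, which is false, or $z_i\in O_1=\mu_0(b,U)$. Hence $b_{z_i}\in U$ by (1). So $\kappa(O_2)\subset\Delta(U\cap B)\subset G$. $\square$

**Theorem 6.2.** For $E\in\mathcal S$ the following are equivalent: (i) $E\in$ ANR($\mathcal S$); (ii) $E$ is a retract of a neighborhood in $K(E)$; (iii) $E\in$ ANE($\mathcal S$). For nonempty $E$ likewise: $E\in$ AR($\mathcal S$) iff $E$ is a retract of $K(E)$ iff $E\in$ AE($\mathcal S$).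

*Proof.* (i)⇒(ii): $K(E)\in\mathcal S$ and $E$ is closed in it. (ii)⇒(iii): let $r:N\to E$ be a retraction with $N\supset E$ open in $K(E)$, and let $g:B\to E$ with $B$ closed in $Z\in\mathcal S$. If $B=\emptyset$ there is nothing to do. Otherwise $g_*\kappa:Z\to K(E)$ extends $g$, and $r g_*\kappa$ is defined on the neighborhood $(g_*\kappa)^{-1}(N)$ of $B$ and extends $g$. (iii)⇒(i): extend $\mathrm{id}_E$. The AR statement is the same with $N=K(E)$ (and a constant map if $B=\emptyset$). $\square$

*Example.* Let $E$ be a nonempty convex subset of a normed space. The barycenter map $K(E)\to E$, $\xi\mapsto\sum_e\xi_e\,e$, is a retraction. It is affine on simplices; and if $V$ is the intersection of $E$ with a ball around $e$, then $V$ is convex, so $\Delta(V)$ is mapped into $V$; now use Lemma 5.2(d). Hence $E\in$ AR($\mathcal S$).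

**Facts 6.3.** Open subspaces, retracts and finite products of ANE($\mathcal S$)'s are ANE($\mathcal S$)'s; $I$ and finite discrete spaces are ANE($\mathcal S$)'s. For an open subspace $E'\subset E$, extend into $E$ and restrict to the preimage of $E'$. For a retract, compose with the retraction. For products, extend each coordinate and intersect the domains. For $I$ use Tietze. For a finite discrete space, $B$ is a finite disjoint union of closed sets, and normality gives disjoint neighborhoods of them.

**Lemma 6.4.** Let $W\in\mathcal S$, $W=W'\cup W''$ with $W',W''$ open and ANE($\mathcal S$). Then $W\in$ ANE($\mathcal S$).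

*Proof.* Let $g:B\to W$, $B$ closed in $Z\in\mathcal S$.

**Step 1.** *Cut $Z$ into two closed pieces on which $g$ has values in $W'$, respectively $W''$.* The sets $B_0=B\setminus g^{-1}(W'')$ and $B_1=B\setminus g^{-1}(W')$ are closed and disjoint. Take disjoint open $G_0\supset B_0$, $G_1\supset B_1$, and put $Z_0=Z\setminus G_1$, $Z_1=Z\setminus G_0$, $C=Z_0\cap Z_1$. Then $Z=Z_0\cup Z_1$, $g(B\cap Z_0)\subset W'$ and $g(B\cap Z_1)\subset W''$.

**Step 2.** *Extend first over the seam $C$, then to each side.* We have $g(B\cap C)\subset W'\cap W''$, which is an ANE($\mathcal S$) as an open subspace of $W'$. So $g|_{B\cap C}$ extends over a closed neighborhood $N'$ of $B\cap C$ in $C$, with values in $W'\cap W''$. As $B\cap N'\subset B\cap C$, this extension and $g$ together give a map $g'$ on the closed set $B\cup N'$, with $g'((B\cup N')\cap Z_0)\subset W'$ and $g'((B\cup N')\cap Z_1)\subset W''$. Extend these restrictions to $g_0:O_0\to W'$ and $g_1:O_1\to W''$ with $O_i$ open in $Z_i$.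

**Step 3.** *Trim the domains so that they meet only where $g_0=g_1$.* Let $N''=\operatorname{int}_CN'\supset B\cap C$ and $O'_i=O_i\setminus(C\setminus N'')$. Since $C\setminus N''$ is closed, $O'_i$ is open in $Z_i$. Since $N''\subset O_i$, we have $O_i'\cap C=N''$. Since $B\cap C\subset N''$, we have $B\cap Z_i\subset O'_i$. Now $O'_0\cap Z_1=O'_0\cap C=N''\subset O'_1$, and symmetrically $O'_1\cap Z_0=N''\subset O'_0$. Two consequences follow. First, a point of $Z_0\setminus O'_0$ is not in $O'_1$, and a point of $Z_1\setminus O_1'$ is not in $O'_0$. So $Z\setminus(O'_0\cup O'_1)=(Z_0\setminus O'_0)\cup(Z_1\setminus O'_1)$, which is closed; hence $O'_0\cup O'_1$ is open, and it contains $B$. Second, $O'_i=(O'_0\cup O'_1)\cap Z_i$ is closed in $O'_0\cup O'_1$. On $O'_0\cap O'_1=N''$ both $g_0$ and $g_1$ equal $g'$. So $g_0\cup g_1$ is continuous on $O'_0\cup O'_1$ and extends $g$. $\square$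

In particular topological sums of two ANR($\mathcal S$)'s are ANR($\mathcal S$)'s.

## 7. Adjunction spaces are stratifiable

Before asking whether $X\cup_fY$ is an ANR($\mathcal S$) we must know that it lies in $\mathcal S$. This is due to Borges; here is a proof.

Let $X,Y\in\mathcal S$, $A\subset X$ closed, $f:A\to Y$, $W=X\cup_fY$, and let $q:X\to W$ be the natural map. A set in $W$ is open (closed) iff its preimages in $X$ and $Y$ are. If $C\subset Y$ is closed, its preimages are $f^{-1}(C)$, closed in $A$ and so in $X$, and $C$; hence $Y$ is a closed subspace of $W$. We have $q|_A=f$, and $q$ identifies $X\setminus A$ with the open set $W\setminus Y$. Points have closed preimages, so $W$ is $T_1$.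

**Theorem 7.1.** If $X,Y\in\mathcal S$, then $W\in\mathcal S$.

*Proof.* **Step 1.** *Extend open sets of $A$ monotonically to open sets of $X$.* For $P$ open in $A$ put $e(P)=\bigcup_{a\in P}\mu(a,X\setminus(A\setminus P))$. It is open in $X$ and monotone in $P$. Since $e(P)\subset X\setminus(A\setminus P)$, we have $e(P)\cap A=P$. Moreover $\overline{e(P)}\cap A\subset\overline P$. Indeed let $b\in A\setminus\overline P$. If $\mu(b,X\setminus\overline P)$ met $\mu(a,X\setminus(A\setminus P))$ with $a\in P$, then by (MN) $b\in X\setminus(A\setminus P)$ or $a\in X\setminus\overline P$; both are false.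

**Step 2.** *The operator.* For $U$ open in $W$ let $\tilde U=q^{-1}(U)$, $U_Y=U\cap Y$, $P_n=f^{-1}((U_Y)_n)$, and $F_n=f^{-1}(\overline{(U_Y)_n})$. The set $F_n$ is closed in $X$ and $F_n\subset f^{-1}(U_Y)\subset\tilde U$. Put
$$D_n=e(P_n)\cap M(F_n,\tilde U),\qquad E_n=(\tilde U\setminus A)_n,\qquad U_n=q(E_n)\cup q(D_n)\cup(U_Y)_n.$$

**Step 3.** *Verification.* Since $P_n\subset F_n\subset M(F_n,\tilde U)$, we have $D_n\cap A=P_n$; also $E_n\cap A=\emptyset$. So the preimages of $U_n$ in $X$ and $Y$ are $E_n\cup D_n$ and $(U_Y)_n$, and $U_n$ is open. For the closure, $\overline{D_n}\subset\overline{M(F_n,\tilde U)}\subset\tilde U$ and $\overline{D_n}\cap A\subset\overline{P_n}\subset F_n$. Hence the preimages of $q(\overline{D_n})\cup\overline{(U_Y)_n}$ are $\overline{D_n}\cup F_n$ and $\overline{(U_Y)_n}$, so this set is closed; it lies in $U$. Since $\overline{E_n}\subset\tilde U\setminus A$, the set $q(\overline{E_n})$ has preimages $\overline{E_n}$ and $\emptyset$; it is closed and lies in $U$. Thus $\overline{U_n}\subset U$. The sets $E_n$ exhaust $\tilde U\setminus A$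 and the sets $(U_Y)_n$ exhaust $U_Y$, so $\bigcup_nU_n=U$. All ingredients are monotone in $U$. Lemma 4.1 applies. $\square$

## 8. Two formulas for a retraction, and a cone where a fixed scale fails

By Theorem 6.2 we look for a retraction onto $W$ from a neighborhood of it in $K(W)$. By Lemma 6.4 it is enough to do this for an open neighborhood $W_1=q(G)\cup Y$ of $Y$, since $W\setminus Y=X\setminus A$ is open in $X$ and causes no trouble. Suppose $r_A:G\to A$ is a retraction. Then $\rho:W_1\to Y$, $\rho=fr_A$ on $G$ and $\rho=\mathrm{id}$ on $Y$, is a retraction. With neighborhood retractions $r_G,r_Y$ of $K(G),K(Y)$ onto $G,Y$ there are two natural formulas for $\xi\in K(W_1)$: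

* the $Y$-formula $r_Y\rho_*(\xi)$, which pushes everything into $Y$; it does not fix the points of $G\setminus A$;
* the $X$-formula $q\,r_G\theta(\xi)$, available where $S(\xi)\subset G\setminus A$; it fixes the points of $G\setminus A$.

The sensible plan is to use the $X$-formula near $G\setminus A$, the $Y$-formula elsewhere, and to interpolate. Trimming is needed so that the domain of the $X$-formula is open: $(1-\varepsilon)x+\varepsilon y\to x$ as $\varepsilon\to0$ for $x\in G\setminus A$ and $y\in Y$, so the set $\{\operatorname{supp}\xi\subset G\setminus A\}$ is not weakly open, but by Lemma 5.5(b) the set $\{S(\xi)\subset G\setminus A\}$ is.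

The plan breaks at the points of $Y$. Take $X=(0,1)\times I$, $A=(0,1)\times\{1\}$, $Y=\{y\}$, so that $W$ is the cone over $(0,1)$ with the quotient topology. As $X$ is convex, let $r_G$ be the barycenter retraction $K(X)\to X$ (here $G=X$). Suppose the $X$-formula is used whenever $S(\xi)\subset X\setminus A$ has diameter at most a fixed number $d>0$. Let $Q=q(\{(s,t):1-t<s^2\})$, an open neighborhood of $y$. *For every open $V\ni y$ in $W$ there is $\xi\in\Delta(V)$ with $S(\xi)\subset X\setminus A$ of diameter at most $d$ and $q\,r_G\theta(\xi)\notin Q$.*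

To check this, let $\tilde V=q^{-1}(V)$, an open set containing $A$. Choose $s_1\in(0,1)$ with $s_1\le d/2$, and $c\in(0,d/2)$ with $x_1=(s_1,1-c)\in\tilde V$. Choose $w\in(0,\frac12)$ with $w\le c/(4s_1^2)$. Choose $s_2\in(0,ws_1)$ and $c_2\in(0,c)$ with $x_2=(s_2,1-c_2)\in\tilde V$. The distance of $x_1$ and $x_2$ is less than $d$. Let $\xi_{x_2}=m$ and $\xi_{x_1}=m/(2(1-w))$, with $m$ making the sum $1$. Since $w<\frac12$, the maximum is $m$ and $S(\xi)=\{x_1,x_2\}$. The excesses over $m/2$ are $mw/(2(1-w))$ at $x_1$ and $m/2$ at $x_2$, so $\theta(\xi)=wx_1+(1-w)x_2$. Its barycenter is $(s,1-c')$ with $s=ws_1+(1-w)s_2<2ws_1$ and $c'>wc\ge4w^2s_1^2>s^2$. So it is outside the region $1-t<s^2$.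

So wherever the $X$-formula is applied under such a rule, the result is not continuous at $y$. The point is this: shrinking $V$ forces the points of $S(\xi)$ close to $A$, but it does not force them close to *each other*. And the rule for applying the $X$-formula must be fixed before $Q$ is given, while the sets $Q$ can be arbitrarily thin along the fiber $f^{-1}(y)$, which need not be compact.

The way out is to make the permitted size of $S(\xi)$ depend on its distance to $A$: **the closer $S(\xi)$ is to $A$, the smaller it must be.** If $\alpha:X\to I$ has zero set $A$, we ask that for some $k$ the set $S(\xi)$ lie in a single $B^k_z$ while $\alpha>2^{-k}$ on $S(\xi)$. Thinning $V$ towards $A$ then forces $k$ to be large, and Lemma 4.2 converts "$k$ large" into "all of $S(\xi)$ lies in one prescribed small set around $z$." For $\xi$ that fail the condition, the $Y$-formula is used, and it is harmless near $Y$.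

## 9. Proof of Theorem A

Keep the notation of Section 7, with $X,A,Y\in$ ANR($\mathcal S$) $=$ ANE($\mathcal S$). If $A=\emptyset$, then $W=X\oplus Y$ and Lemma 6.4 applies. Let $A\ne\emptyset$. Choose $\alpha:X\to I$ with $\alpha^{-1}(0)=A$.

**Step 1.** *Collect the homotopies that will join the $X$-formula to the $Y$-formula.* There is a retraction $r_A:G_0\to A$ of an open neighborhood $G_0$ of $A$ in $X$. On the closed set $G_0\times\{0,1\}\cup A\times I$ of $G_0\times I$ the assignments $(x,0)\mapsto x$, $(x,1)\mapsto r_A(x)$, $(a,\tau)\mapsto a$ define a map to $X$. As $X\in$ ANE($\mathcal S$), it extends over a neighborhood. By the tube lemma there are an open $G$ with $A\subset G\subset G_0$ and a map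
$$D:G\times I\to X,\quad D(x,0)=x,\quad D(x,1)=r_A(x),\quad D(a,\tau)=a\ (a\in A).$$

Let $W_1=q(G)\cup Y$. Its preimages are $G$ and $Y$, so it is open in $W$, and it has the quotient topology from the open saturated set $G\oplus Y$. We identify $W_1\setminus Y$ with $G\setminus A$ by $q$. Define $\rho:W_1\to Y$ by $\rho(q(x))=f(r_A(x))$ for $x\in G$ and $\rho(y)=y$. For $a\in A$ we have $f(r_A(a))=f(a)$, so $\rho$ is well defined and continuous.

$G$ is an ANE($\mathcal S$), being open in $X$. By Theorem 6.2 choose retractions $r_G:N_G\to G$ and $r_Y:N_Y\to Y$ of open neighborhoods in $K(G)$ and $K(Y)$. Let $N'_G=\{\zeta\in N_G:(fr_A)_*(\zeta)\in N_Y\}$, an open neighborhood of $G$ in $K(G)$. The maps $fr_Ar_G$ and $r_Y(fr_A)_*$ from $N'_G$ to $Y$ both restrict to $fr_A$ on the closed set $G$. Together with $(x,\tau)\mapsto fr_A(x)$ on $G\times I$ they define a map to $Y$ on the closed set $N'_G\times\{0,1\}\cup G\times I$ of $N'_G\times I\in\mathcal S$. As $Y\in$ ANE($\mathcal S$), the tube lemma gives an open $M$ with $G\subset M\subset N'_G$ and a map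
$$h:M\times I\to Y,\quad h_0=fr_Ar_G,\quad h_1=r_Y(fr_A)_*,\quad h_\tau|_G=fr_A .$$

**Step 2.** *Define the domain of the $X$-formula.* Fix operators $U\mapsto U_k$ on $G$, with the corresponding sets $B^k_z\subset G$. Call a finite nonempty $S\subset G\setminus A$ *small* if there are $k\in\mathbb N$ and $z\in G$ with
$$S\subset B^k_z\quad\text{and}\quad\alpha>2^{-k}\text{ on }S.\tag{2}$$
Nonempty subsets of small sets are small. (In the metric example of Section 4, (2) implies that the diameter of $S$ is at most $2/k$, where $k$ is large if $S$ contains a point with $\alpha$ near $0$.) Let $K_1=K(W_1)$ and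
$$\mathcal G_0=\{\xi\in K_1:S(\xi)\subset G\setminus A,\ S(\xi)\text{ small}\}.$$

*$\mathcal G_0$ is open in $K_1$, contains $G\setminus A$ and misses $Y$.* (K1) holds because $S(\xi)\subset S(\xi_0)$ for $\xi$ near $\xi_0$ in a simplex. For the rest, let $x\in G\setminus A$ and choose $k$ with $\alpha(x)>2^{-k}$. Then $V=B^k_x\cap\{\alpha>2^{-k}\}$ is an open neighborhood of $x$ in $G\setminus A$, hence in $W_1$. For $\xi\in\Delta(V)$ we have $S(\xi)\subset V$, so (2) holds with $z=x$ and $\Delta(V)\subset\mathcal G_0$. If $y\in Y$, then $S(y)=\{y\}\not\subset G\setminus A$. So the vertices in $\mathcal G_0$ are exactly the points of $G\setminus A$, and (K2) holds.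

Let $\pi:\mathcal G_0\to K(G)$, $\pi(\xi)=\theta(\xi)$; this makes sense as $\operatorname{supp}\theta(\xi)\subset S(\xi)\subset G\setminus A$. *$\pi$ is continuous*, by Lemma 5.2(d). It is continuous on simplices. At a vertex $x\in G\setminus A$ we have $\pi(x)=x$; given an open $Q'\ni x$ in $K(G)$, choose an open $V\ni x$ in $G\setminus A$ with $\Delta(V)\subset Q'$ and $\Delta(V)\subset\mathcal G_0$. Then $\theta(\Delta(V))\subset\Delta(V)\subset Q'$.

Put $\mathcal G=\pi^{-1}(M)$. This is an open subset of $K_1$ with $G\setminus A\subset\mathcal G\subset K_1\setminus Y$.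

**Step 3.** *Choose the interpolation parameter $\lambda$ and the domain $N$.* $Y$ is closed in $W_1$, hence in $K_1$. The open subspace $K_1\setminus Y$ is stratifiable, hence normal, and $W_1\setminus Y$ is closed in it. So there is a map $\lambda:K_1\setminus Y\to I$ with $\lambda=0$ on $W_1\setminus Y=G\setminus A$ and $\lambda=1$ off $\mathcal G$. Let
$$N=\{\xi\in K_1:\rho_*\Theta(\xi,\tau)\in N_Y\ \text{for all }\tau\in I\}.$$
By Lemma 5.5(d) applied to the open set $\rho_*^{-1}(N_Y)$, $N$ is open. It contains $W_1$, since $\rho_*\Theta(w,\tau)=\rho(w)\in Y$ for $w\in W_1$.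

**Step 4.** *Define $R:N\to W$ and check it off $Y$.* Put $R(y)=y$ for $y\in Y$, and for $\xi\in N\setminus Y$
$$R(\xi)=\begin{cases}q\,D\bigl(r_G\pi(\xi),3\lambda(\xi)\bigr)&\lambda(\xi)\le\frac13,\\ h\bigl(\pi(\xi),3\lambda(\xi)-1\bigr)&\frac13\le\lambda(\xi)\le\frac23,\\ r_Y\rho_*\Theta\bigl(\xi,3\lambda(\xi)-2\bigr)&\lambda(\xi)\ge\frac23.\end{cases}\tag{3}$$
In words: start from the $X$-formula, slide along $D$ into $A$ and so into $Y$, change the order of "retract" and "map to $Y$" by $h$, and finally undo the trimming.

The first two lines make sense: $\lambda(\xi)<1$ implies $\xi\in\mathcal G$, so $\pi(\xi)\in M$. The third does since $\xi\in N$. At $\lambda=\frac13$ both values are $fr_Ar_G\pi(\xi)$, because $qD(x,1)=q(r_A(x))=fr_A(x)$. At $\lambda=\frac23$ both values are $r_Y(fr_A)_*\theta(\xi)=r_Y\rho_*\theta(\xi)$, because $\operatorname{supp}\theta(\xi)\subset G\setminus A$, where $\rho=fr_A$.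

The third formula is continuous on $\{\lambda\ge\frac23\}$ by Lemma 5.5(c) with $O=N\setminus Y$ and $\beta=\max(3\lambda-2,0)$. On the open subset $\{\lambda<1\}\subset\mathcal G$ of $N\setminus Y$ the three formulas are continuous on relatively closed pieces and agree on overlaps. On the open subset $\{\lambda>\frac23\}$ the third formula alone is used. So $R|_{N\setminus Y}$ is continuous. For $x\in G\setminus A$ we have $\lambda(x)=0$ and $\pi(x)=x$, so $R(x)=qD(x,0)=x$. Hence $R|_{W_1}=\mathrm{id}$.

**Step 5.** *Reduce continuity at $Y$ to two statements.* Let $Q\subset W$ be open, $Q_Y=Q\cap Y$. By Step 4, $R^{-1}(Q)\setminus Y$ is open in $K_1$. So, by (K1) and (K2), $R^{-1}(Q)$ is open if for every $y\in Q_Y$: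

* (i) for every finite $F\ni y$ in $W_1$, $R^{-1}(Q)$ contains a neighborhood of $y$ in $\Delta(F)$;
* (ii) there is an open $V\ni y$ in $W_1$ with $\Delta(V)\subset R^{-1}(Q)$.

**Step 6.** *Proof of (i): near $y$ inside one simplex only the $Y$-formula occurs.* Let $\xi\in\Delta(F)\cap N$ and $\xi_y>\frac23$. The other coordinates are less than $\frac13<\frac12\xi_y$, so $S(\xi)=\{y\}$ and $\xi\notin\mathcal G$. If $\xi\ne y$, then $\xi\notin Y$, so $\lambda(\xi)=1$ and $R(\xi)=r_Y\rho_*\Theta(\xi,1)=r_Y\rho_*(\xi)$. This also holds for $\xi=y$. Now $r_Y\rho_*$ is continuous on $N\cap\Delta(F)$, a neighborhood of $y$ in $\Delta(F)$, and $r_Y\rho_*(y)=y\in Q$.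

**Step 7.** *Proof of (ii), first part: a neighborhood $V_0$ that controls the $Y$-formula.* The map $r_Y\rho_*$ is continuous on the open set $\rho_*^{-1}(N_Y)$ and sends $y$ to $y\in Q_Y$. So by (K2) there is an open $V_0\ni y$ in $W_1$ with $\Delta(V_0)\subset\rho_*^{-1}(N_Y)$ and $r_Y\rho_*(\Delta(V_0))\subset Q_Y$. As $\Theta(\Delta(V_0)\times I)\subset\Delta(V_0)$, we get $\Delta(V_0)\subset N$ and
$$R(\xi)\in Q\quad\text{for }\xi\in\Delta(V_0)\setminus Y\text{ with }\lambda(\xi)\ge\tfrac23.\tag{4}$$

**Step 8.** *Proof of (ii), second part: the set $P$ on which the first two lines of (3) stay in $Q$.* Let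
$$\hat Q=\{x\in G:qD(x,\tau)\in Q\ \forall\tau\in I\},\qquad P=\{\zeta\in M:r_G(\zeta)\in\hat Q,\ h(\zeta,\tau)\in Q_Y\ \forall\tau\in I\}.$$
By the tube lemma $\hat Q$ is open in $G$ and $P$ is open in $K(G)$. Since $qD(a,\tau)=f(a)$ for $a\in A$, we have $\hat Q\cap A=f^{-1}(Q_Y)$. If $x\in\hat Q$, then $r_G(x)=x$ and $h(x,\tau)=fr_A(x)=qD(x,1)\in Q_Y$. So $\hat Q\subset P$. By (K2) each $x\in\hat Q$ has an open neighborhood $C_x$ in $G$ with $\Delta(C_x)\subset P$; in particular $C_x=r_G(C_x)\subset\hat Q$. Since $\hat Q$ is paracompact, there is an open cover $\mathcal O$ of $\hat Q$ such that for every $z\in\hat Q$ the star $\mathrm{St}(z,\mathcal O)$ lies in some $C_x$.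

**Step 9.** *Proof of (ii), third part: thin $V$ so that small sets in it lie in one $C_x$.* With the operators of Step 2 on $G$, put $X_k=\bigcup_{O\in\mathcal O}O_k$. These sets are open, increase with $k$, and $\bigcup_kX_k=\hat Q$. Let
$$\tilde V=\bigcup_k\bigl(X_k\cap\{\alpha<2^{-k}\}\bigr),\qquad V=V_0\cap\bigl(q(\tilde V)\cup Q_Y\bigr).$$
A point of $\hat Q$ that appears only in $X_k$ with $k$ large is admitted to $\tilde V$ only if it is very close to $A$. The set $\tilde V$ is open in $G$, and since $\alpha=0$ on $A$, $\tilde V\cap A=\hat Q\cap A=f^{-1}(Q_Y)$. So the preimages of $q(\tilde V)\cup Q_Y$ in $X$ and $Y$ are $\tilde V$ and $Q_Y$. Hence $V$ is open in $W_1$; also $y\in V$ and $V\cap Y\subset Q_Y$.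

*Claim: if $\xi\in\Delta(V)\cap\mathcal G$, then $\pi(\xi)\in P$.* The set $S=S(\xi)$ lies in $V\cap(G\setminus A)\subset\tilde V$ and is small; take $k,z$ as in (2). Let $x\in S$. Then $x\in X_j$ and $\alpha(x)<2^{-j}$ for some $j$. From $2^{-k}<\alpha(x)<2^{-j}$ we get $j<k$, so $x\in X_j\subset X_k$, that is, $x\in O_k$ for some $O\in\mathcal O$. As $x\in B^k_z$, Lemma 4.2 gives $z\in O$. Hence $z\in\hat Q$ and $x\in O\subset\mathrm{St}(z,\mathcal O)$. The point $z$ does not depend on $x$. Therefore $S\subset\mathrm{St}(z,\mathcal O)\subset C_{x'}$ for some $x'\in\hat Q$, and $\pi(\xi)=\theta(\xi)\in\Delta(S)\subset\Delta(C_{x'})\subset P$.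

**Step 10.** *Proof of (ii), conclusion.* Let $\xi\in\Delta(V)\subset\Delta(V_0)\subset N$. If $\xi\in Y$, then $R(\xi)=\xi\in V\cap Y\subset Q$. If $\xi\notin Y$ and $\lambda(\xi)\ge\frac23$, use (4). If $\xi\notin Y$ and $\lambda(\xi)<\frac23$, then $\xi\in\mathcal G$ and $\pi(\xi)\in P$ by the claim. Then either $\lambda(\xi)\le\frac13$ and $R(\xi)=qD(r_G\pi(\xi),3\lambda(\xi))\in Q$ because $r_G\pi(\xi)\in\hat Q$, or $R(\xi)=h(\pi(\xi),3\lambda(\xi)-1)\in Q_Y$. This proves (ii), and $R$ is continuous.

**Step 11.** *From $W_1$ to $W$.* $R$ restricts to a retraction of the open neighborhood $R^{-1}(W_1)$ of $W_1$ in $K(W_1)$ onto $W_1$. By Theorem 6.2, $W_1\in$ ANE($\mathcal S$). The set $X\setminus A$ is open in $X$, so it is an ANE($\mathcal S$), and it is open in $W$. By Theorem 7.1, $W\in\mathcal S$. As $W=W_1\cup(X\setminus A)$, Lemma 6.4 gives $W\in$ ANE($\mathcal S$) $=$ ANR($\mathcal S$). $\blacksquare$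

## 10. Cylinders and joins as adjunction spaces: proof of Theorem B

**Mapping cylinder.** By definition $M(f)=(X\times I)\cup_fY$, where $f$ is regarded as a map on the closed set $X\times\{1\}\cong X$ of $X\times I$. The spaces $X\times I$, $X\times\{1\}$ and $Y$ are ANR($\mathcal S$)'s by Facts 6.3, so Theorem A applies. (If $X=\emptyset$, then $M(f)=Y$.)

**Join.** If $X$ or $Y$ is empty, the quotient defining $X*Y$ is empty. Let $X,Y\ne\emptyset$. Define $\varphi:X\times Y\times\{0,1\}\to X\oplus Y$ by $\varphi(x,y,0)=x$, $\varphi(x,y,1)=y$, and let $W=(X\times Y\times I)\cup_\varphi(X\oplus Y)$. The natural map $p:X\times Y\times I\to W$ is continuous and onto, since $\varphi$ is onto, and its fibers are exactly the classes of $\sim$. To identify $W$ with $X*Y$ we must see that $p$ is a quotient map. Let $p^{-1}(U)$ be open. Then $(U\cap X)\times Y\times\{0\}=p^{-1}(U)\cap(X\times Y\times\{0\})$ is open in $X\times Y\times\{0\}$. As $Y\ne\emptyset$, $U\cap X$ is open in $X$; similarly $U\cap Y$ is open in $Y$. So all preimages of $U$ in the pieces are open, and $U$ is open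 in $W$. Hence $X*Y=W$. The spaces $X\times Y\times I$, $X\times Y\times\{0,1\}$ and $X\oplus Y$ are ANR($\mathcal S$)'s by Facts 6.3 and Lemma 6.4, and Theorem A applies. $\blacksquare$

## 11. Converses, contractibility, and the Hawaiian earring: proof of Theorem C

Let $X,Y\in\mathcal S$ be nonempty. By Theorem 7.1 and the identifications of Section 10, $M(f)$ and $X*Y$ are in $\mathcal S$.

**Part (1).** "If" is Theorem B. Conversely let $M(f)\in$ ANR($\mathcal S$). $Y$ is a retract of $M(f)$ via $(x,t)\mapsto f(x)$, $y\mapsto y$. The set $X\times[0,1)$ is open in $M(f)$, and $X\cong X\times\{0\}$ is a retract of it. By Facts 6.3 and Theorem 6.2, $X,Y\in$ ANR($\mathcal S$).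

**Part (2).** "If" is Theorem B. Conversely let $X*Y\in$ ANR($\mathcal S$). The set $X\times Y\times[0,1)$ is open and saturated, so its image is open in $X*Y$ and has the quotient topology. Fix $y_0\in Y$. The map $(x,y,t)\mapsto x$ induces a map of this image to $X$, and following it with the continuous map $x\mapsto[x,y_0,0]$ we get a retraction onto $\{[x,y_0,0]:x\in X\}$, which is thereby a copy of $X$. So $X\in$ ANR($\mathcal S$), and symmetrically $Y\in$ ANR($\mathcal S$).

**Lemma 11.1.** A nonempty $E\in$ ANR($\mathcal S$) is an AR($\mathcal S$) iff it is contractible.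

*Proof.* If $E\in$ AR($\mathcal S$) $=$ AE($\mathcal S$), extend the map $(e,0)\mapsto e$, $(e,1)\mapsto e_0$ from $E\times\{0,1\}$ over $E\times I$. Conversely let $c:E\times I\to E$ be a homotopy from $\mathrm{id}$ to the constant $e_0$, and let $g:B\to E$ with $B$ closed in $Z\in\mathcal S$. Let $\tilde g:O\to E$ extend $g$ over an open $O\supset B$. Choose an open $O'$ with $B\subset O'\subset\overline{O'}\subset O$ and a map $\beta:Z\to I$ with $\beta=0$ on $B$ and $\beta=1$ off $O'$. Put $z\mapsto c(\tilde g(z),\beta(z))$ on $O$ and $z\mapsto e_0$ on $Z\setminus\overline{O'}$. These two open sets cover $Z$. On their intersection $\beta=1$, so both values are $e_0$. The result extends $g$ over $Z$. So $E\in$ AE($\mathcal S$) $=$ AR($\mathcal S$). $\square$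

**Part (3).** The product of a quotient map with $\mathrm{id}_I$ is a quotient map. So $((x,t),s)\mapsto(x,t+(1-t)s)$, $(y,s)\mapsto y$ define a homotopy on $M(f)$: at $t=1$ the first formula gives $(x,1)\sim f(x)$, which agrees with the second. It is a deformation retraction of $M(f)$ onto $Y$. Hence $M(f)$ is contractible iff $Y$ is. By Lemma 11.1 and part (1), $M(f)\in$ AR($\mathcal S$) iff $X,Y\in$ ANR($\mathcal S$) and $Y$ is contractible, that is, iff $X\in$ ANR($\mathcal S$) and $Y\in$ AR($\mathcal S$).

**Part (4).** Say $X\in$ AR($\mathcal S$), $Y\in$ ANR($\mathcal S$), and let $c$ contract $X$ to $x_0$. Consider the homotopies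
$$([x,y,t],s)\mapsto[c(x,s),y,t],\qquad([x,y,t],s)\mapsto[x_0,y,t(1-s)].$$
Both respect the identifications. At $t=0$ the values $[c(x,s),y,0]$ and $[x_0,y,0]$ do not depend on $y$; at $t=1$ the values $[c(x,s),y,1]$ and $[x_0,y,1-s]$ do not depend on $x$. They are continuous, again because the product of a quotient map with $\mathrm{id}_I$ is a quotient map. The first runs from the identity to $[x,y,t]\mapsto[x_0,y,t]$, where the second starts; the second ends at the constant $[x_0,y,0]$, which is independent of $y$. So $X*Y$ is contractible. By Theorem B it is an ANR($\mathcal S$), and Lemma 11.1 applies. If instead $Y\in$ AR($\mathcal S$), use the homeomorphism $X*Y\cong Y*X$ given by $t\mapsto1-t$.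

**Part (5).** Let $X=[0,1]$, $A=\{0\}\cup\{1/n:n\ge1\}$ and $Y$ a point. Then $X$ and $Y$ are ANR($\mathcal S$)'s and $X\cup_fY=X/A$. Let $H\subset\mathbb R^2$ be the Hawaiian earring, the union of the circles $C_n$ of radius $1/n$ through the origin with center $(1/n,0)$. Map $[1/(n+1),1/n]$ once around $C_n$, with both endpoints going to the origin, and $0$ to the origin. This is continuous, also at $0$, as the circles shrink. It is onto $H$, sends $A$ to the origin, and is injective on $X\setminus A$ with values different from the origin. By compactness it induces a homeomorphism $X/A\cong H$.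

If $H$ were an ANR($\mathcal S$), there would be a retraction $r:O\to H$ of an open $O\supset H$ in $\mathbb R^2$. Let $D_0\subset O$ be a disk around the origin, and choose $n$ with $C_n\subset D_0$. The loop once around $C_n$ is null-homotopic in $D_0$, hence, applying $r$, in $H$. But $C_n$ is a retract of $H$: map all other circles to the origin. This is continuous because $C_n$ and the union of the other circles are closed and meet only in the origin. So the loop would be null-homotopic in $C_n$, which is false. Thus $X\cup_fY\notin$ ANR($\mathcal S$). Here only the hypothesis on $A$ is violated; we saw directly in Section 1 that $A$ is not an ANR($\mathcal S$). $\blacksquare$
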